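# Non-rigid submanifolds with small $s$-nullities in every codimension $p\ge 6$

Throughout, $M^n$ is a connected Riemannian manifold, $f\colon M^n\to\mathbb R^{n+p}$ is an isometric immersion with normal bundle $N_fM$, and $\alpha\colon TM\times TM\to N_fM$ is its second fundamental form.

## 1. Hypersurfaces of rank at least three

**Definition (rigid).** The immersion $f$ is *rigid* if every other isometric immersion $g\colon M^n\to\mathbb R^{n+p}$ of the same Riemannian manifold is congruent to $f$, that is, $g=\tau\circ f$ for some isometry $\tau$ of $\mathbb R^{n+p}$.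

The comparison is point by point: $g(x)=\tau(f(x))$ for each $x\in M$. It is not enough that the two images be congruent as sets.

We begin in codimension one, where a rank condition gives rigidity by elementary linear algebra.

**Proposition 1.** Let $f\colon M^n\to\mathbb R^{n+1}$ be an isometric immersion whose second fundamental form has rank at least $3$ at every point. Then $f$ is rigid.

*Proof.* Let $g\colon M^n\to\mathbb R^{n+1}$ be another isometric immersion.

**Step 1: compare the shape operators at one point.** Fix $x$, choose unit normals of $f$ and $g$ at $x$, and let $A,B$ be the shape operators, so that $\langle AX,Y\rangle$ and $\langle BX,Y\rangle$ are the second fundamental forms. The Gauss equation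
$$\langle R(X,Y)Z,T\rangle=\langle\alpha(X,T),\alpha(Y,Z)\rangle-\langle\alpha(X,Z),\alpha(Y,T)\rangle$$
has the same left side for $f$ and $g$. So
$$AX\wedge AY=BX\wedge BY\qquad\text{for all }X,Y\in T_xM. \tag{1}$$

If $BX=0$, then $AX\wedge AY=0$ for all $Y$. If $AX$ were nonzero, every $AY$ would be a multiple of it and $A$ would have rank at most $1$; so $AX=0$. Thus $\ker B\subset\ker A$. Hence $B$ has rank at least $3$ too, and by symmetry $\ker A=\ker B$.

Let $AX\ne0$. If $AX,AY$ are independent, the two sides of (1) are the same nonzero decomposable two-vector, so $\mathrm{span}(AX,AY)=\mathrm{span}(BX,BY)$. As $A$ has rank at least $3$, we can choose $Y,Z$ with $AX,AY,AZ$ independent. Then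
$$BX\in\mathrm{span}(AX,AY)\cap\mathrm{span}(AX,AZ)=\mathbb R\,AX,$$
so $BX=\lambda(X)AX$. If $AX,AY$ are independent, comparing $B(X+Y)=\lambda(X+Y)(AX+AY)$ with $\lambda(X)AX+\lambda(Y)AY$ gives $\lambda(X)=\lambda(Y)$. If $AX,AY$ are nonzero and dependent, compare both with a $Z$ such that $AZ$ is independent of them. So $\lambda$ is constant and $B=\lambda A$ (on $\ker A=\ker B$ both vanish). Inserting this in (1) gives $\lambda^2=1$, so $B=\pm A$.

**Step 2: local congruence.** On a small connected open set choose smooth unit normals. The sign in $B=\pm A$ is continuous since $A\neq0$, hence constant; change the normal of $g$ if necessary to get $B=A$. The uniqueness part of the fundamental theorem of hypersurfaces gives an isometry $\tau$ with $g=\tau\circ f$ on that set.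

**Step 3: the local isometries agree.** Suppose $\tau f=\tau'f$ on a nonempty open set $O$. Then $\tau'^{-1}\tau$ fixes the affine hull of $f(O)$. If this hull were proper, there would be a unit vector $v$ with $f\cdot v$ constant on $O$. Differentiating once, $v$ is normal to $f$; differentiating twice, $A=0$ on $O$, which is false. So $\tau=\tau'$. The local isometries are therefore locally constant in $x$, and $M$ is connected, so a single $\tau$ works everywhere. $\square$

What changes when there are $p$ normal directions? We need a replacement for "rank at least $3$", and we need to see what becomes of (1).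

## 2. Joint ranks in codimension $p$, and the theorems

**Definition ($s$-nullity).** For $x\in M^n$ and $1\le s\le p$,
$$\nu_s(x)=\max_{U^s\subset N_fM(x)}\dim\mathcal N(\alpha_{U^s}),$$
where $U^s$ runs over the $s$-dimensional subspaces of the normal space, $\alpha_{U^s}=\pi_{U^s}\circ\alpha$ with $\pi_{U^s}$ the orthogonal projection onto $U^s$, and $\mathcal N(\gamma)=\{X:\gamma(X,Y)=0\ \text{for all }Y\}$ is the nullity space of a symmetric bilinear form $\gamma$.

Concretely, $X\in\mathcal N(\alpha_U)$ means $\alpha(X,Y)\cdot\xi=0$ for all $\xi\in U$ and all $Y$. We call $n-\dim\mathcal N(\alpha_U)$ the *joint rank* of $\alpha_U$. The condition $\nu_s\le n-2s-1$ says that the joint rank of $\alpha_U$ is at least $2s+1$ for every $s$-dimensional $U$. For $p=1$ this is exactly "rank at least $3$".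

**Example.** Take $n=5$, $p=2$ and the graph $x\mapsto(x,\frac12q_1(x),\frac12q_2(x))$ with $q_1=x_1^2+x_2^2+x_3^2$ and $q_2=x_3^2+x_4^2+x_5^2$. At $x=0$ the second fundamental form has components $q_1,q_2$. For $s=1$ we look at
$$aq_1+bq_2=a(x_1^2+x_2^2)+(a+b)x_3^2+b(x_4^2+x_5^2),\qquad (a,b)\ne(0,0).$$
Its rank is $3$ if $a=0$ or $b=0$, it is $4$ if $a+b=0$, and $5$ otherwise. So the minimum is $3=2\cdot1+1$. For $s=2$ the joint rank is $5=2\cdot2+1$. Both conditions hold at the origin, with equality.

Since $\nu_p\ge0$, the condition with $s=p$ forces $n\ge2p+1$. For $n\le2p$ the hypothesis can never be satisfied.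

**Proposition 2.15 (do Carmo and Dajczer).** An isometric immersion $f\colon M^n\to\mathbb R^{n+p}$ of a connected Riemannian manifold, with $p\le5$, whose $s$-nullities satisfy $\nu_s\le n-2s-1$ for all $1\le s\le p$ at any point of $M^n$ is rigid.

This is the numbering of the volume of the Sociedade Brasileira de Matemática (doi:10.21711/217504322021/em35), where the question arises: does the proposition hold for $p\ge6$? The answer is no.

**Theorem A.** For every $p\ge6$ and every $n\ge2p+1$ there are a complete Riemannian metric on $M^n=\mathbb R^n$ and two polynomial isometric immersions $\hat f,\hat g\colon M^n\to\mathbb R^{n+p}$ such that both satisfy $\nu_s\le n-2s-1$ for all $1\le s\le p$ at every point, while $\hat f|_O$ and $\hat g|_O$ are not congruent for any nonempty open $O\subset M$. Hence the statement of Proposition 2.15 holds for all $n$ exactly when $p\le5$. For $p\ge6$ it fails for every $n\ge2p+1$, and for $n\le2p$ it is vacuous.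

The constant $2$ is not special: no fixed linear bound suffices in all codimensions.

**Theorem B.** Let $K\ge1$ be an integer, $d=3K-2$ and $p_0=d(d+1)/2$. For every $p\ge p_0$ and $n\ge Kp+d$, the conclusion of Theorem A holds with $\nu_s\le n-Ks-1$ in place of $\nu_s\le n-2s-1$.

Here and below, "the conclusion of Theorem A" means the first sentence of its conclusion: the existence of the complete metric and of the pair $\hat f,\hat g$, with the nullity bounds and the non-congruence. Both theorems follow from the next one, as shown in Section 10.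

**Theorem C.** Let $d,K\ge1$ be integers, $p_0=\frac{d(d+1)}2$, $m=d+\frac{d(d+1)(d+2)}6=d+\frac{d+2}3p_0$, and assume
$$d+\tfrac{d+2}3\,s\ \ge\ Ks+1\qquad\text{for all }1\le s\le p_0. \tag{2}$$
Then for every $p\ge p_0$ and $n\ge m+K(p-p_0)$ the conclusion of Theorem A holds with $\nu_s\le n-Ks-1$ in place of $\nu_s\le n-2s-1$.

The case to keep in mind is $d=3$, $K=2$, where $p_0=6$ and $m=13$.

## 3. Sums of two-vectors and flat bilinear forms

Let us try to repeat Section 1. With orthonormal normal frames, shape operators $A_1,\dots,A_p$ for $f$ and $B_1,\dots,B_p$ for $g$, the Gauss equations give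
$$\sum_{i=1}^pA_iX\wedge A_iY=\sum_{i=1}^pB_iX\wedge B_iY .$$
The proof of Proposition 1 read off a plane from a decomposable two-vector. A sum of two-vectors does not determine the planes of its terms: for instance
$$e_1\wedge e_2+e_3\wedge e_4=(e_1+e_3)\wedge e_2+e_3\wedge(e_4-e_2).$$
So that argument stops here, and we look for a formulation that does not mention planes.

Put $W=N_fM(x)\oplus N_gM(x)$, with the inner product of $N_fM(x)$ on the first summand and *minus* that of $N_gM(x)$ on the second. This $W$ has signature $(p,p)$. Let $\beta=\alpha_f+\alpha_g\colon T_xM\times T_xM\to W$ and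
$$F(X,Y,Z,T)=\langle\beta(X,Y),\beta(Z,T)\rangle=\langle\alpha_f(X,Y),\alpha_f(Z,T)\rangle-\langle\alpha_g(X,Y),\alpha_g(Z,T)\rangle .$$
The two Gauss equations together say that $F(X,Y,Z,T)=F(X,T,Z,Y)$.

**Definition (flat form).** A symmetric bilinear form $\beta\colon V\times V\to W$ into a space with an indefinite inner product is *flat* if $\langle\beta(X,Y),\beta(Z,T)\rangle=\langle\beta(X,T),\beta(Z,Y)\rangle$ for all arguments. It is *null* if $\langle\beta(X,Y),\beta(Z,T)\rangle=0$ for all arguments.

Since $\beta$ is symmetric, $F$ is unchanged by exchanging arguments $1,2$ or arguments $3,4$; flatness adds the exchange of $2$ and $4$. These three transpositions generate all permutations of four letters. So *flat means that $F$ is totally symmetric*.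

For $p=1$, Proposition 1 proved that rank at least $3$ forces $B=\pm A$, that is, $F=0$. The natural plan in general is therefore: show that a flat form whose positive part satisfies the joint rank conditions is null; then $\alpha_f(X,Y)\mapsto\alpha_g(X,Y)$ preserves inner products, and one can start to match the normal bundles. Sections 4 and 5 show that for $p=6$ the first step of this plan is false as linear algebra, and Section 6 turns the algebraic failure into immersions.

## 4. A flat form built from multiplication of polynomials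

The aim is a source of flat, non-null forms. Total symmetry is automatic for an expression like $c(x_1x_2x_3)$, where $c$ is a linear functional and the $x_i$ are commuting polynomials. This suggests the following.

Let $R=\mathbb R[t_1,\dots,t_d]$ and let $R_i$ be its homogeneous part of degree $i$, so that $\dim R_1=d$, $\dim R_2=\frac{d(d+1)}2=p_0$ and $\dim R_3=\frac{d(d+1)(d+2)}6$. Put
$$V=R_1\oplus R_3^*,\qquad W=R_2\oplus R_2^*,\qquad\langle(q,e),(q',e')\rangle=e(q')+e'(q),$$
$$\beta\big((x,c),(x',c')\big)=\big(xx',\ c(x'\,\cdot)+c'(x\,\cdot)\big), \tag{3}$$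
where $c(x'\,\cdot)\in R_2^*$ is the functional $q\mapsto c(x'q)$. Then $\beta$ is symmetric and bilinear, and $\dim V=m$.

**Step 1: $\beta$ is flat and not null.** For $X_i=(x_i,c_i)$, pairing the $R_2^*$-part of each factor with the $R_2$-part of the other gives
$$F(X_1,X_2,X_3,X_4)=c_1(x_2x_3x_4)+c_2(x_1x_3x_4)+c_3(x_1x_2x_4)+c_4(x_1x_2x_3). \tag{4}$$
This is totally symmetric. Moreover
$$F(X,X,X,X)=4c(x^3)\qquad\text{for }X=(x,c), \tag{5}$$
so $F\not\equiv0$.

**Step 2: split $W$ into definite parts.** Fix an inner product on $R_2$ and let $q\mapsto q^\flat\in R_2^*$ be the induced isomorphism. Put $W_\pm=\{(q,\pm q^\flat):q\in R_2\}$. Then $\langle(q,\pm q^\flat),(q,\pm q^\flat)\rangle=\pm2|q|^2$, so $W_+$ is positive definite and $W_-$ is negative definite. They are orthogonal, since $\langle(q,q^\flat),(q',-q'^\flat)\rangle=q^\flat(q')-q'^\flat(q)=0$. They meet only in $0$, and each has dimension $p_0$, so $W=W_+\oplus W_-$ and $W$ has signature $(p_0,p_0)$. Write $\beta=\beta_++\beta_-$ accordingly.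

**Example ($d=1$).** Here $V=\mathbb R^2\ni(x,c)$ and $W=\mathbb R^2\ni(q,e)$, with $\langle(q,e),(q',e')\rangle=eq'+e'q$ and $\beta((x,c),(x',c'))=(xx',\,cx'+c'x)$. With the standard inner product on $R_2=\mathbb R$, take $e_\pm=\frac1{\sqrt2}(1,\pm1)$, so $\langle e_\pm,e_\pm\rangle=\pm1$. Then $(q,e)=\frac{q+e}{\sqrt2}e_++\frac{q-e}{\sqrt2}e_-$, and so
$$\beta_\pm(X,X)=\tfrac1{\sqrt2}(x^2\pm2cx)\,e_\pm .$$
Indeed $\frac12(x^2+2cx)^2-\frac12(x^2-2cx)^2=4cx^3$, in agreement with (5).

## 5. Joint ranks over definite subspaces

For a subspace $S\subset W$ put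
$$N_S=\{X\in V:\langle\beta(X,Y),\zeta\rangle=0\ \text{for all }Y\in V,\ \zeta\in S\}.$$
We want $\dim V-\dim N_S$ to be large. It is not large for every $S$. If $S$ is the line through $(0,e)$ with $e(q)=q(1,0,\dots,0)$, then $\langle\beta((x,c),(x',c')),(0,e)\rangle=e(xx')=x(1,0,\dots,0)\,x'(1,0,\dots,0)$ has rank $1$. But $0\oplus R_2^*$ is a null subspace, so a definite $S$ meets it only in $0$, and for such $S$ the ranks are good. First we need to know how much a space of quadratic forms grows when multiplied by $R_1$. Write $R_1Q$ for the span of all products $xq$ with $x\in R_1$, $q\in Q$.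

**Lemma 1.** If $Q\subset R_2$ is a subspace of dimension $s$, then $\dim(R_1Q)\ge\frac{d+2}3s$.

*Proof.* **Step 1: replace $Q$ by monomials.** Fix a monomial order, for instance the lexicographic one: a total order on monomials with $\mu<\mu'\Rightarrow t_i\mu<t_i\mu'$. Polynomials with distinct leading monomials are linearly independent. Let $A$ be the set of leading monomials of nonzero elements of $Q$. Choosing one element of $Q$ for each $\mu\in A$ gives $|A|\le s$. Conversely, the map $Q\to\mathbb R^A$ that records the coefficients at the monomials in $A$ is injective, because a nonzero $q\in Q$ has a nonzero coefficient at its own leading monomial. So $|A|=s$.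

If $\mu$ is the leading monomial of $q\in Q$, then $t_i\mu$ is the leading monomial of $t_iq\in R_1Q$. Hence $\dim R_1Q\ge|B|$ with $B=\{t_i\mu:\mu\in A,\ 1\le i\le d\}$.

**Step 2: count with weights.** We compare $|A|$ and $|B|$ by a weighted double count. For a cubic monomial $t^a$ and an index $i$ with $a_i\ge1$, give the pair $(t^a/t_i,\,t^a)$ the weight $a_i/3$. For a fixed cubic monomial, the weights of its pairs add up to $\sum_ia_i/3=1$. For a fixed quadratic monomial $t^b$, its pairs are $(t^b,t_it^b)$ with weight $(b_i+1)/3$, and these add up to $\sum_i(b_i+1)/3=(d+2)/3$. Every pair with first entry in $A$ has second entry in $B$. So $|A|\frac{d+2}3\le|B|$. $\square$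

**Example ($d=3$).** The pairs starting at $t_1^2$ end at $t_1^3,t_1^2t_2,t_1^2t_3$ with weights $1,\frac13,\frac13$; those starting at $t_1t_2$ end at $t_1^2t_2,t_1t_2^2,t_1t_2t_3$ with weights $\frac23,\frac23,\frac13$. Both sums are $\frac53$. The cubic $t_1^2t_2$ receives $\frac13$ from $t_1^2$ and $\frac23$ from $t_1t_2$, in total $1$. For $Q=t_1R_1$, of dimension $3$, we have $R_1Q=t_1R_2$ of dimension $6\ge5$. For $Q=R_2$ the lemma is an equality: $10=\frac53\cdot6$.

**Lemma 2.** Let $S\subset W$ be a subspace of dimension $s\ge1$ with $S\cap(0\oplus R_2^*)=0$; for instance, let $S$ be positive or negative definite. Then, under (2),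
$$\dim V-\dim N_S\ \ge\ d+\tfrac{d+2}3s\ \ge\ Ks+1 .$$

*Proof.* Let $Q$ be the projection of $S$ to $R_2$. By assumption the projection is injective on $S$, so $\dim Q=s$ and $s\le p_0$. For $\zeta=(q,e)$, $X=(x,c)$, $Y=(x',c')$,
$$\langle\beta(X,Y),\zeta\rangle=e(xx')+c(x'q)+c'(xq).$$
Let $X\in N_S$. With $x'=0$ and $c'\in R_3^*$ arbitrary we get $xq=0$ for all $q\in Q$. Since $Q\ne0$ and $R$ is a domain, $x=0$. What remains is $c(x'q)=0$ for all $x'\in R_1$, $q\in Q$, that is, $c$ vanishes on $R_1Q$. Conversely, if $x=0$ and $c$ vanishes on $R_1Q$, then all three terms vanish. So $N_S=0\oplus\mathrm{Ann}(R_1Q)$, where $\mathrm{Ann}(R_1Q)\subset R_3^*$, and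
$$\dim V-\dim N_S=d+\dim R_3-(\dim R_3-\dim R_1Q)=d+\dim R_1Q .$$
Lemma 1 and (2) finish the proof. $\square$

**The numbers for $K=2$.** For $d=2$ we have $p_0=3$ and $m=6$. The subspace $S=W_+$ has joint rank $2+\dim R_3=6$, while the condition with $s=3$ asks for $7$: one too few. For $d=3$, rounding the bound $3+\frac53s$ up to an integer for $s=1,\dots,6$ gives
$$5,\ 7,\ 8,\ 10,\ 12,\ 13\qquad\text{against the required }2s+1:\qquad3,\ 5,\ 7,\ 9,\ 11,\ 13 .$$
So in codimension $6$, on the $13$-dimensional space $V$, the forms $\beta_+$ and $\beta_-$ satisfy the Gauss condition and have all the required joint ranks, and yet $\beta=\beta_++\beta_-$ is not null. The linear-algebra step of the plan in Section 3 is false for $p=6$.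

This does not yet answer the question, for two reasons. Forms on one vector space are not immersions, and the hypothesis concerns every point of $M$.

## 6. Two graphs with a cubic correction

In this section $V$ is any finite-dimensional Euclidean space with inner product $\cdot$, the space $W=W_+\oplus W_-$ has signature $(p_0,p_0)$ with $W_+$ positive definite, $W_-$ negative definite and $W_+\perp W_-$, and $\beta=\beta_++\beta_-\colon V\times V\to W$ is any symmetric bilinear form with $F$ totally symmetric. On $W_-$ we use the norm $|\zeta|^2=-\langle\zeta,\zeta\rangle$, which makes it Euclidean.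

**The plain graphs.** The obvious maps with second fundamental forms $\beta_\pm$ at the origin are $X\mapsto(X,\frac12\beta_\pm(X,X))$. The squared lengths of the images of $Y$ at $X$ are $|Y|^2+|\beta_\pm(X,Y)|^2$, and their difference is
$$|\beta_+(X,Y)|^2-|\beta_-(X,Y)|^2=F(X,Y,X,Y)=F(X,X,Y,Y),$$
which is not zero in general. So the plain graphs are not isometric.

**The correction.** The defect $F(X,X,Y,Y)$ is, up to a constant factor, the Hessian in the direction $Y$ of the quartic $F(X,X,X,X)$: this is where total symmetry enters. If we move the $V$-coordinate by a multiple of the gradient of this quartic, the cross term in $|Y+d\theta_XY|^2$ is a multiple of that Hessian. Using opposite signs for the two maps makes the unwanted term $|d\theta_XY|^2$ the same in both. Define $\theta\colon V\to V$ by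
$$\theta(X)\cdot Y=-\tfrac16F(X,X,X,Y).$$
Differentiating, with $F$ totally symmetric,
$$d\theta_X(Y)\cdot Z=-\tfrac12F(X,X,Y,Z),\qquad d^2\theta_X(Y,Z)\cdot v=-F(X,Y,Z,v). \tag{6}$$
Put
$$f(X)=\Big(\tfrac{X+\theta(X)}{\sqrt2},\ \tfrac12\beta_+(X,X)\Big)\in V\oplus W_+,\qquad g(X)=\Big(\tfrac{X-\theta(X)}{\sqrt2},\ \tfrac12\beta_-(X,X)\Big)\in V\oplus W_- . \tag{7}$$
Both targets are Euclidean of dimension $\dim V+p_0$.

**Step 1: $f$ and $g$ are immersions that induce the same metric, and this metric is at least $\frac12|\cdot|^2$.** By (6) and total symmetry,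
$$d\theta_XY\cdot Y=-\tfrac12F(X,Y,X,Y)=-\tfrac12|\beta_+(X,Y)|^2+\tfrac12|\beta_-(X,Y)|^2 .$$
Since $df_XY=\big(\frac{Y+d\theta_XY}{\sqrt2},\beta_+(X,Y)\big)$,
$$|df_XY|^2=\tfrac12|Y|^2+\tfrac12|d\theta_XY|^2+d\theta_XY\cdot Y+|\beta_+(X,Y)|^2=\tfrac12\big(|Y|^2+|d\theta_XY|^2+|\beta_+(X,Y)|^2+|\beta_-(X,Y)|^2\big). \tag{8}$$
Likewise $dg_XY=\big(\frac{Y-d\theta_XY}{\sqrt2},\beta_-(X,Y)\big)$ gives
$$|dg_XY|^2=\tfrac12|Y|^2+\tfrac12|d\theta_XY|^2-d\theta_XY\cdot Y+|\beta_-(X,Y)|^2,$$
which is the same expression. The common value is at least $\frac12|Y|^2$, so both maps are immersions, and by polarization the induced metrics agree.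

**Step 2: compute the second derivatives.** We want to express both second fundamental forms at *every* point through the single form $\beta$. For $v\in V$ and $\zeta\in W$ put
$$L_X(v,\zeta)=\zeta-\tfrac1{\sqrt2}\beta(X,v)\in W .$$
Then for $\xi=(v,\zeta)$ in $V\oplus W_+$, respectively in $V\oplus W_-$, and with Euclidean products on the left,
$$d^2f_X(Y,Z)\cdot\xi=\langle\beta(Y,Z),L_X\xi\rangle,\qquad d^2g_X(Y,Z)\cdot\xi=-\langle\beta(Y,Z),L_X\xi\rangle . \tag{9}$$
Indeed $d^2f_X(Y,Z)=\big(\frac1{\sqrt2}d^2\theta_X(Y,Z),\beta_+(Y,Z)\big)$. By (6) its product with $\xi$ is $-\frac1{\sqrt2}F(Y,Z,X,v)+\langle\beta_+(Y,Z),\zeta\rangle$. Here $\langle\beta_+(Y,Z),\zeta\rangle=\langle\beta(Y,Z),\zeta\rangle$ because $\zeta\in W_+$, and $F(Y,Z,X,v)=\langle\beta(Y,Z),\beta(X,v)\rangle$. For $g$ the product is $+\frac1{\sqrt2}F(Y,Z,X,v)-\langle\beta(Y,Z),\zeta\rangle$, because the Euclidean product on $W_-$ is $-\langle\cdot,\cdot\rangle$.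

**Step 3: the normal spaces go to definite subspaces of $W$.** We show:
$$\langle L_X\xi,L_X\xi\rangle=|\xi|^2\ \text{ if }\xi\text{ is normal to }f\text{ at }X,\qquad\langle L_X\xi,L_X\xi\rangle=-|\xi|^2\ \text{ if }\xi\text{ is normal to }g\text{ at }X. \tag{10}$$
In both cases the last term of the expanded square is $\frac12F(X,v,X,v)=-d\theta_Xv\cdot v$.

For $f$,
$$\langle L_X\xi,L_X\xi\rangle=|\zeta|^2-\sqrt2\langle\zeta,\beta_+(X,v)\rangle-d\theta_Xv\cdot v .$$
The vector $\xi$ is orthogonal to $df_Xv$, that is, $\frac1{\sqrt2}(v+d\theta_Xv)\cdot v+\langle\beta_+(X,v),\zeta\rangle=0$. So $-\sqrt2\langle\beta_+(X,v),\zeta\rangle=|v|^2+d\theta_Xv\cdot v$. Inserting this leaves $|\zeta|^2+|v|^2$.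

For $g$,
$$\langle L_X\xi,L_X\xi\rangle=-|\zeta|^2-\sqrt2\langle\zeta,\beta_-(X,v)\rangle-d\theta_Xv\cdot v .$$
Orthogonality to $dg_Xv$ reads $\frac1{\sqrt2}(v-d\theta_Xv)\cdot v-\langle\beta_-(X,v),\zeta\rangle=0$. So $\sqrt2\langle\beta_-(X,v),\zeta\rangle=|v|^2-d\theta_Xv\cdot v$. Inserting this leaves $-|\zeta|^2-|v|^2$.

Consequently $L_X$ is injective on the normal space of $f$ (of $g$) at $X$, and its image is a positive (negative) definite subspace of $W$. At $X=0$ this image is $W_\pm$; at other points it moves, but it stays definite, and definiteness is all that Lemma 2 needs.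

**Example: two surfaces in $\mathbb R^3$ ($d=1$).** Use the form of the example in Section 4 with the standard inner product on $V=\mathbb R^2$. Here $F(X,X,X,Y)$ is one quarter of the derivative of $4cx^3$ in the direction $Y$, so $\theta(x,c)=\big(-\frac12cx^2,-\frac16x^3\big)$ and
$$f=\tfrac1{\sqrt2}\big(x-\tfrac12cx^2,\ c-\tfrac16x^3,\ \tfrac12x^2+cx\big),\qquad g=\tfrac1{\sqrt2}\big(x+\tfrac12cx^2,\ c+\tfrac16x^3,\ \tfrac12x^2-cx\big).$$
We check the metrics directly. First,
$$2|f_x|^2=(1-cx)^2+\tfrac14x^4+(x+c)^2=1+c^2x^2+\tfrac14x^4+x^2+c^2=(1+cx)^2+\tfrac14x^4+(x-c)^2=2|g_x|^2 .$$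
Next, $2f_x\cdot f_c=-\frac12x^2(1-cx)-\frac12x^2+x(x+c)=\frac12cx^3+cx$ and $2g_x\cdot g_c=\frac12x^2(1+cx)+\frac12x^2-x(x-c)=\frac12cx^3+cx$. Finally $2|f_c|^2=2|g_c|^2=1+x^2+\frac14x^4$.

Both surfaces have second fundamental form of rank $2$ everywhere. Indeed $f_{cc}=0$, and the determinant with rows $\sqrt2f_x,\sqrt2f_c,\sqrt2f_{xc}$, namely
$$\det\begin{pmatrix}1-cx&-\frac12x^2&x+c\\-\frac12x^2&1&x\\-x&0&1\end{pmatrix}=1-cx+\tfrac14x^4+x(x+c)=\big(1+\tfrac12x^2\big)^2,$$
is nonzero, so $f_{xc}$ has a nonzero normal component; the same computation for $g$ gives $-\big(1+\frac12x^2\big)^2$. At the origin the normal is the third axis and the second fundamental forms of $f$ and $g$ in the coordinate basis are $\frac1{\sqrt2}\begin{pmatrix}1&1\\1&0\end{pmatrix}$ and $\frac1{\sqrt2}\begin{pmatrix}1&-1\\-1&0\end{pmatrix}$. These do not agree up to sign, so $f$ and $g$ are not congruent. For $n=2$, then, rank $2$ everywhere does not give rigidity of a surface in $\mathbb R^3$.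

Note that $g(x,-c)$ is the image of $f(x,c)$ under the reflection in the second coordinate. So the two images are congruent sets. What happens is that the isometry $(x,c)\mapsto(x,-c)$ of $M$ is not induced by a rigid motion, and this makes $f$ non-rigid in the sense of Section 1.

## 7. Joint ranks of $f$ and $g$ at every point

Return to $V$, $W$, $W_\pm$, $\beta$ of Section 4, with any inner product on $V$, and to the maps $f,g$ of (7). Assume (2). The aim is the joint rank bound at all points.

Let $X\in V$ and let $U$ be an $s$-dimensional subspace of the normal space of $f$ at $X$, $s\ge1$. In the linear coordinates of $V$ the second fundamental form satisfies $\alpha(Y,Z)\cdot\xi=d^2f_X(Y,Z)\cdot\xi$ for normal $\xi$. By (9), $\mathcal N(\alpha_U)=N_S$ with $S=L_X(U)$. By (10), $S$ has dimension $s$ and is positive definite. For $g$ the argument is the same with $S$ negative definite; the sign in (9) does not affect the nullity space. So Lemma 2 gives, for $f$ and for $g$,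
$$\dim V-\dim\mathcal N(\alpha_U)\ \ge\ Ks+1 . \tag{11}$$

For $d=3$, $K=2$ this says that $f,g\colon\mathbb R^{13}\to\mathbb R^{19}$ induce the same metric and satisfy $\nu_s\le13-2s-1$ for $1\le s\le6$ at every point. That they are not congruent is the case $r=0$ of Section 9.

## 8. Raising the codimension at the cost of $K$ dimensions each

Let $p\ge p_0$, $r=p-p_0$ and $k=n-m-Kr\ge0$. We must add $r$ normal directions, and we may spend only $K$ new tangent dimensions on each.

**Adding paraboloids only.** The first thing to try is to add coordinates $y_j\in\mathbb R^K$ and heights $\frac12|y_j|^2$, for $1\le j\le r$. This falls short by one. In the product, the unit vector of the $j$-th height is normal at the points with $y_j=0$, and the second fundamental form in this direction is $\eta_j\cdot\eta_j'$, of rank $K$, while $s=1$ asks for $K+1$. Using $y_j\in\mathbb R^{K+1}$ would repair this but would require $n\ge m+(K+1)(p-p_0)$. Instead we add to every height the same quadratic form on $V$, chosen so that no combination $\langle\beta,\zeta\rangle$ can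 cancel it.

**The form $\Phi$.** Put
$$\Phi\big((x,c),(x',c')\big)=c(t_1^3)\,c'(t_1^3).$$
It is not of the form $\langle\beta(\cdot,\cdot),\zeta\rangle$ with $\zeta\in W$, because by (3) $\beta$ vanishes on $(0\oplus R_3^*)\times(0\oplus R_3^*)$ and $\Phi$ does not.

**The maps.** On $\mathbb R^n=V\times(\mathbb R^K)^r\times\mathbb R^k\ni(X,y,z)$, $y=(y_1,\dots,y_r)$, define
$$\hat f(X,y,z)=\Big(f(X),\ y,\ z,\ \big(\tfrac12|y_j|^2+\tfrac12\Phi(X,X)\big)_{1\le j\le r}\Big), \tag{12}$$
and define $\hat g$ by the same formula with $g$ in place of $f$. The target has dimension $(m+p_0)+Kr+k+r=n+p$. If $r=k=0$, then $\hat f=f$ and $\hat g=g$.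

**Step 1: same metric, and complete.** By (12), for a tangent vector $(Y,\eta,\kappa)$,
$$|d\hat f(Y,\eta,\kappa)|^2=|df_XY|^2+|\eta|^2+|\kappa|^2+\sum_j\big(y_j\cdot\eta_j+\Phi(X,Y)\big)^2,$$
and by (8) the value for $\hat g$ is the same. It is at least $\frac12|Y|^2+|\eta|^2+|\kappa|^2$. So $\hat f,\hat g$ are polynomial immersions with the same induced metric. A set bounded for this metric is bounded for the Euclidean one, so closed bounded sets are compact, and the metric is complete by the Hopf–Rinow theorem.

**Step 2: normal vectors and second fundamental form.** We treat $\hat f$; for $\hat g$ replace $L_X$ by $-L_X$ throughout, in accordance with (9). Let $\nu=(\xi,u,a,w)$, $w\in\mathbb R^r$, be normal to $\hat f$ at $(X,y,z)$. Orthogonality to $d\hat f(Y,\eta,\kappa)=\big(df_XY,\eta,\kappa,(y_j\cdot\eta_j+\Phi(X,Y))_j\big)$ for all $Y,\eta,\kappa$ means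
$$u_j=-w_jy_j,\qquad a=0,\qquad df_XY\cdot\xi+\Big(\sum_jw_j\Big)\Phi(X,Y)=0\ \text{ for all }Y\in V .$$
In particular, if $w=0$ then $u=0$, $a=0$ and $\xi$ is normal to $f$ at $X$. If $w\ne0$, then $\xi$ need not be normal to $f$; but (9) holds for all $\xi\in V\oplus W_+$, so in every case
$$\hat\alpha\big((Y,\eta,\kappa),(Y',\eta',\kappa')\big)\cdot\nu=B_\nu(Y,Y')+\sum_jw_j\,\eta_j\cdot\eta_j',\qquad B_\nu=\langle\beta(\cdot,\cdot),L_X\xi\rangle+\Big(\sum_jw_j\Big)\Phi . \tag{13}$$

**Step 3: the nullity space of $\hat\alpha_U$.** Let $U$ be an $s$-dimensional subspace of the normal space, $1\le s\le p$. Let $T\subset\mathbb R^r$ be its image under $\nu\mapsto w$, $t=\dim T$, let $U'=\{\nu\in U:w=0\}$ and $s'=\dim U'=s-t$. Let $J$ be the set of indices $j$ with $w_j\ne0$ for some $w\in T$. Since $T\subset\mathbb R^J$, we have $|J|\ge t$. By (13), $(Y,\eta,\kappa)\in\mathcal N(\hat\alpha_U)$ if and only if $B_\nu(Y,\cdot)=0$ and $w_j\eta_j=0$ for all $j$ and all $\nu\in U$. So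
$$\mathcal N(\hat\alpha_U)=N_V\times\{\eta:\eta_j=0\ \text{for }j\in J\}\times\mathbb R^k,\qquad N_V=\{Y\in V:B_\nu(Y,\cdot)=0\ \text{for all }\nu\in U\},$$
$$n-\dim\mathcal N(\hat\alpha_U)=(m-\dim N_V)+K|J| . \tag{14}$$

**Step 4: the right side of (14) is at least $Ks+1$.** There are three cases.

* *$s'\ge1$.* By Step 2 the map $\nu\mapsto\xi$ identifies $U'$ with an $s'$-dimensional subspace of the normal space of $f$ at $X$, and $B_\nu=\alpha(\cdot,\cdot)\cdot\xi$ for $\nu\in U'$. So $N_V\subset\mathcal N(\alpha_{U'})$, and (11) gives $m-\dim N_V\ge Ks'+1$. The total is at least $Ks'+1+Kt=Ks+1$.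
* *$s'=0$ and $|J|\ge t+1$.* Here $t=s$, and the total is at least $K(t+1)\ge Kt+1=Ks+1$.
* *$s'=0$ and $|J|=t$.* Then $t=s\ge1$ and $T=\mathbb R^J$. So some $\nu\in U$ has $w$ equal to a standard basis vector $e_j$. For it, $B_\nu=\langle\beta,L_X\xi\rangle+\Phi\ne0$ by the choice of $\Phi$. Hence $N_V\ne V$, so $m-\dim N_V\ge1$, and the total is at least $1+Kt=Ks+1$.

Thus $\nu_s\le n-Ks-1$ for all $1\le s\le p$ at every point, for $\hat f$ and for $\hat g$.

## 9. Non-congruence on every open set

The last claim of Theorem C is that $\hat f|_O$ and $\hat g|_O$ are not congruent for any nonempty open $O$. The quartic (5) detects this at the origin, and polynomiality carries a congruence from $O$ to the origin.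

Identify the two target spaces by a linear isometry, and suppose $\hat g=\tau\circ\hat f$ on a nonempty open set, where $\tau$ is an isometry with orthogonal linear part $A$. Both sides are polynomial maps, so the identity holds on all of $\mathbb R^n$. Therefore $d^2\hat g=A\,d^2\hat f$, and corresponding second derivatives have equal norms. By (6), $d^2\theta_0=0$. So for $Y\in V$, in the direction $(Y,0,0)$ at the origin,
$$|d^2\hat f_0(Y,Y)|^2=|\beta_+(Y,Y)|^2+r\,\Phi(Y,Y)^2,\qquad|d^2\hat g_0(Y,Y)|^2=|\beta_-(Y,Y)|^2+r\,\Phi(Y,Y)^2 .$$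
Subtracting,
$$0=|\beta_+(Y,Y)|^2-|\beta_-(Y,Y)|^2=F(Y,Y,Y,Y)\qquad\text{for all }Y\in V .$$
But for $Y=(t_1,c)$ with $c(t_1^3)=1$, (5) gives $F(Y,Y,Y,Y)=4$. This contradiction, together with Section 8, proves Theorem C. $\square$

## 10. The choices $(d,K)=(3,2)$ and $d=3K-2$

**Proof of Theorem A.** Take $d=3$, $K=2$ in Theorem C. Then $p_0=6$ and $m=3+10=13$. Condition (2) reads $3+\frac53s\ge2s+1$, that is, $s\le6$; it holds for all $1\le s\le p_0=6$. The condition on $n$ is
$$n\ \ge\ m+K(p-p_0)=13+2(p-6)=2p+1 .$$
This gives the immersions for every $p\ge6$ and $n\ge2p+1$. Neither $\hat f$ nor $\hat g$ is rigid, so the statement of Proposition 2.15 fails for these $(n,p)$. For $n\le2p$ its hypothesis cannot be satisfied, by Section 2. For $p\le5$ the statement is Proposition 2.15 itself. So it holds for all $n$ exactly when $p\le5$. $\square$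

**Proof of Theorem B.** Take $d=3K-2$, so that $\frac{d+2}3=K$. Condition (2) becomes $d+Ks\ge Ks+1$, that is, $d\ge1$, which holds because $K\ge1$. Moreover $m=d+Kp_0$, and the condition on $n$ is
$$n\ \ge\ m+K(p-p_0)=d+Kp_0+K(p-p_0)=Kp+d .\qquad\square$$
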